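\title{A Jordan manifold whose JB*-triples are not isomorphic}

\begin{abstract}
A Jordan manifold is a connected Banach manifold whose tangent spaces carry a smoothly varying
Jordan triple product. If all these products are finite-dimensional JB*-triple products, then they
are isomorphic to each other, and it was conjectured that finite dimension can be dropped. We
disprove this. We construct a Banach space with JB*-triple products $\{\cdot\cdot\cdot\}_r$,
$-1<r<1$, which depend on $r$ in an affine way and share one complex structure, such that the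
products with parameters $r$ and $s$ are isomorphic if and only if $|r|=|s|$. A variant gives a
real-analytic family of pairwise non-isomorphic C*-algebras. The proof compares the number of ways
to mark the members of an almost disjoint family by bits with the smaller number of possible
isomorphisms. In the positive direction, the JB*-norms of a Jordan manifold vary continuously, and
the conjecture holds for triples isomorphic to commutative C*-algebras if the complex structures
vary continuously.
\end{abstract}

\section{The question and the results}\label{sec:intro}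

\subsection*{Definitions}
A \emph{JB*-triple} is a complex Banach space $(Z,\|\cdot\|)$ with a continuous product
$(x,y,z)\mapsto\{xyz\}$ that is symmetric and bilinear in $x,z$, conjugate-linear in $y$, and
satisfies the \emph{Jordan identity} and the \emph{C*-condition}
\begin{gather}
\{ab\{xyz\}\}=\{\{abx\}yz\}-\{x\{bay\}z\}+\{xy\{abz\}\},\label{eq:jordan}\\
\|\{xxx\}\|=\|x\|^3;\label{eq:cstar}
\end{gather}
moreover, for every $a\in Z$ the operator $D(a)\colon x\mapsto\{aax\}$ must be hermitian with
spectrum in $[0,\infty)$. Here a bounded operator $D$ is \emph{hermitian} if $e^{i\tau D}$ is an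
isometry for every $\tau\in\mathbb R$. This is the standard definition, due to Kaup. The two
examples to keep in mind are a Hilbert space with
$\{xyz\}=\frac12(\langle x,y\rangle z+\langle z,y\rangle x)$ and a C*-algebra with
$\{xyz\}=\frac12(xy^*z+zy^*x)$; we verify the axioms for them in Lemma~\ref{lem:examples}.

A \emph{real J-triple product} on a real Banach space is a real-trilinear map
$(x,y,z)\mapsto\{xyz\}$, symmetric in $x,z$, that satisfies \eqref{eq:jordan}. A \emph{Jordan
manifold} is a triple $(\mathcal M,\mathcal A,\mathcal P)$, where $(\mathcal M,\mathcal A)$ is a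
connected real $\mathcal C^\infty$ Banach manifold and $\mathcal P$ assigns to each
$p\in\mathcal M$ a real J-triple product $\{\cdot\cdot\cdot\}_p$ on the tangent space
$T_p\mathcal M$ such that $(p,x,y,z)\mapsto\{xyz\}_p$ is smooth on the Whitney sum
$T\mathcal M\oplus T\mathcal M\oplus T\mathcal M$. The member $\{\cdot\cdot\cdot\}_p$ is a
\emph{JB*-triple product} if $T_p\mathcal M$ has a complex structure (a continuous real-linear $J$
with $J^2=-\mathrm{id}$, which gives the complex scalar multiplication) and a complete norm inducing
its topology which together make it a JB*-triple. Such a norm is called a \emph{JB*-norm} of the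
member. Two members, at $p$ and $q$, are \emph{isomorphic} if there is a real-linear
topological isomorphism $\Phi\colon T_p\mathcal M\to T_q\mathcal M$ with
$\Phi\{xyz\}_p=\{(\Phi x)(\Phi y)(\Phi z)\}_q$ for all $x,y,z$.

\subsection*{The question}
How much can the triple change along a Jordan manifold? In the smallest case it cannot change at
all. On $\mathbb C$ the JB*-triple products are $\lambda x\bar yz$ with $\lambda>0$, and
$v\mapsto\sqrt\lambda\,v$ carries the product with factor $\lambda$ to the one with factor $1$.
Likewise, all inner products on $\mathbb C^2$ give isomorphic triples, because any two of them are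
related by a linear isometry. So a parameter may be visible in the product and invisible in its
isomorphism type. A theorem of Stachó and Werner says that this is the general situation in finite
dimension: if all members of $\mathcal P$ are finite-dimensional JB*-triple products, then they are
isomorphic. The text \cite{JM} poses the conjecture that the condition $\dim\mathcal M<\infty$ can
be dropped.

There is a good reason to expect this. The C*-condition ties the norm to the product so tightly
that the norms vary continuously (Theorem~\ref{thm:C} below): in a chart, neighboring members are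
almost isometric. One may hope that members which are so close are isomorphic, and
Theorem~\ref{thm:C} confirms this for commutative C*-algebras, if the complex structures vary
continuously. Nevertheless the conjecture is false.

\begin{theorem}\label{thm:A}
There are a complex Banach space $E$ and continuous real-trilinear maps $P,B\colon E^3\to E$ such
that for each $r\in(-1,1)$
\[
\{xyz\}_r:=P(x,y,z)+rB(x,y,z)
\]
is a JB*-triple product on $E$, for the given complex structure and an equivalent norm, and such
that for $r,s\in(-1,1)$ the following are equivalent: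
\begin{enumerate}
\item[(i)] there is a real-linear bijection $\Phi\colon E\to E$, continuous or not, with
$\Phi\{xyz\}_r=\{(\Phi x)(\Phi y)(\Phi z)\}_s$ for all $x,y,z\in E$;
\item[(ii)] $|r|=|s|$.
\end{enumerate}
If $|r|=|s|$, the bijection in \textup{(i)} can be chosen to be a complex-linear topological
isomorphism.
\end{theorem}

\begin{corollary}\label{cor:A}
Let $E,P,B$ be as in Theorem~\ref{thm:A}, let $\ell\ne0$ be a continuous real-linear functional on
$E$, and put $\rho(p)=\ell(p)/\sqrt{1+\ell(p)^2}$. Then $\mathcal M=E$ with
$\{xyz\}_p:=P(x,y,z)+\rho(p)B(x,y,z)$ is a Jordan manifold all of whose members are JB*-triple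
products. The members at $p$ and $q$ are isomorphic if and only if $|\rho(p)|=|\rho(q)|$, so there
are continuum many isomorphism classes, and the conjecture is false.
\end{corollary}

\begin{proof}
The manifold $E$ is connected, and $T_pE=E$. The map $(p,x,y,z)\mapsto\{xyz\}_p$ is smooth, because
$P$ and $B$ are continuous and trilinear and $\rho$ is smooth. By Theorem~\ref{thm:A} each member
is a JB*-triple product. If $|\rho(p)|\ne|\rho(q)|$, the members at $p$ and $q$ are not isomorphic,
since (i) implies (ii). If $|\rho(p)|=|\rho(q)|$, they are isomorphic by the last statement of the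
theorem. Since $\ell$ maps $E$ onto $\mathbb R$, we have $\rho(E)=(-1,1)$.
\end{proof}

The failure already occurs for C*-algebras.

\begin{theorem}\label{thm:B}
There are a Banach space $A$ with a fixed continuous involution and a family $m_t$,
$t\in(0,\frac\pi2)$, of associative products on $A$, real-analytic in $t$ in operator norm, such
that each $(A,m_t)$ is a C*-algebra in an equivalent norm, an extension of $c_0(\Gamma)$ by
$c_0(\mathbb N,M_2)$ with $|\Gamma|=2^{\aleph_0}$, and such that for $t\ne s$ the C*-algebras
$(A,m_t)$ and $(A,m_s)$ are not isomorphic. They are not even isomorphic as real Jordan triples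
under $\{xyz\}=\frac12(xy^*z+zy^*x)$, by a continuous or discontinuous real-linear bijection.

Consequently, if $\theta\colon A\to(0,\frac\pi2)$ is smooth and surjective, then $\mathcal M=A$,
with $\{\cdot\cdot\cdot\}_p$ formed from $m_{\theta(p)}$, is a Jordan manifold of JB*-triple
products in which the members at $p$ and $q$ are isomorphic if and only if $\theta(p)=\theta(q)$.
\end{theorem}

A suitable $\theta$ is $\theta(p)=\frac\pi4+\frac12\arctan\ell(p)$, where $\ell\ne0$ is a continuous
real-linear functional on $A$. The last theorem says what remains true in general.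

\begin{theorem}\label{thm:C}
Let $(\mathcal M,\mathcal A,\mathcal P)$ be a Jordan manifold all of whose members are JB*-triple
products.
\begin{enumerate}
\item[(a)] The JB*-norm $\|\cdot\|_p$ on $T_p\mathcal M$ is uniquely determined by
$\{\cdot\cdot\cdot\}_p$.
\item[(b)] It depends continuously on $p$: in any chart, for $q$ near $p$ and all $x$,
\[
(1-\eta)^{1/2}\|x\|_p\le\|x\|_q\le(1+\eta)^{1/2}\|x\|_p,\qquad
\eta=\eta(p,q)\to0\quad(q\to p).
\]
\item[(c)] Suppose in addition that each $T_p\mathcal M$, with a complex structure $J_p$ that
depends norm-continuously on $p$, is complex-linearly triple-isomorphic to some commutative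
C*-algebra $C_0(\Omega_p)$. Then all members of $\mathcal P$ are isomorphic.
\end{enumerate}
\end{theorem}

As in the definition of isomorphic members, the isomorphisms assumed in (c) are topological.

Section~\ref{sec:idea} shows the idea behind Theorem~\ref{thm:A} in its smallest instance.
Sections~\ref{sec:tools}--\ref{sec:count} develop it in a form that serves both counterexamples;
Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:A},
\ref{sec:B} and \ref{sec:C}.

\section{The idea: one index set, two markings}\label{sec:idea}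

For $r\in(-1,1)$ consider on $\mathbb C^2$, with standard basis $e_0,e_1$, the inner product
\begin{equation}\label{eq:inner}
\langle v,w\rangle_r=v_0\bar w_0+v_1\bar w_1+r(v_0\bar w_1+v_1\bar w_0),\qquad
|v|_r=\langle v,v\rangle_r^{1/2}.
\end{equation}
Both $e_0$ and $e_1$ are unit vectors, and $\langle e_0,e_1\rangle_r=r$. The number $|r|$
measures the angle between the lines $\mathbb Ce_0$ and $\mathbb Ce_1$. It is a continuous
parameter, but the triple
$\{xyz\}_r=\frac12(\langle x,y\rangle_rz+\langle z,y\rangle_rx)$ on $\mathbb C^2$ does not see it,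
since it does not know the two lines.

To make a line visible we pass to sequences. Let
\[
E^i=\{x\colon\mathbb N\to\mathbb C^2:\ \lim_nx(n)\text{ exists and lies in }\mathbb Ce_i\}
\qquad(i=0,1),
\]
with the pointwise product $\{\cdot\cdot\cdot\}_r$; write $E^i_r$ for this triple. We say that the
index set $\mathbb N$ is \emph{marked} by $e_i$. The argument of Section~\ref{sec:rigid} shows that
isomorphisms of such triples act coordinate by coordinate: they are given by
$\varphi(x)(\pi(n))=g_n(x(n))$ with a permutation $\pi$ of $\mathbb N$ and real-linear triple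
isomorphisms $g_n\colon(\mathbb C^2,\langle\cdot,\cdot\rangle_r)\to
(\mathbb C^2,\langle\cdot,\cdot\rangle_s)$, and each $g_n$ preserves lengths. Since
$\{vwv\}_r=\langle v,w\rangle_rv$, each $g_n$ then also satisfies
\begin{equation}\label{eq:angle}
|\langle g_nv,g_nw\rangle_s|=|\langle v,w\rangle_r|.
\end{equation}

One marking still does not reveal $r$. If
$u^i\colon(\mathbb C^2,|\cdot|_r)\to(\mathbb C^2,|\cdot|_s)$ is a complex-linear isometry with
$u^i(e_i)=e_i$, then $x\mapsto(u^i(x(n)))_n$ is an isomorphism $E^i_r\to E^i_s$. For $i=0$ and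
$i=1$, however, we used different coordinate maps, and this is unavoidable if $|r|\ne|s|$.
Suppose that the same $\pi$ and $g_n$ gave isomorphisms $E^0_r\to E^0_s$ and $E^1_r\to E^1_s$.
Applied to the constant sequences $e_0$ and $e_1$, they would give
\[
g_n(e_0)\to ce_0,\qquad g_n(e_1)\to c'e_1,\qquad |c|=|c'|=1,
\]
and then, by \eqref{eq:angle},
\[
|r|=|\langle g_ne_0,g_ne_1\rangle_s|\longrightarrow|\langle ce_0,c'e_1\rangle_s|=|s|.
\]
Thus, if $|r|\ne|s|$, \emph{the coordinate maps of an isomorphism remember whether the index set
was marked by $e_0$ or by $e_1$}. They remember one bit.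

Now take a countable index set with continuum many infinite subsets $A_\gamma$ that pairwise have
finite intersections, and mark each $A_\gamma$ independently by $e_0$ or $e_1$. There are
$2^{2^{\aleph_0}}$ markings. Since the index set is countable, there are only $2^{\aleph_0}$
choices of $\pi$ and $(g_n)$. If the coordinate maps still remember all bits, then most markings
admit no isomorphism at all between the products with parameters $r$ and $s$. The following
sections carry this out.

\section{Three facts on JB*-triples}\label{sec:tools}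

The first lemma is a convenient way to check the spectral axiom.

\begin{lemma}\label{lem:criterion}
Let $D$ be a bounded operator on a complex Banach space such that $e^{i\tau D}$ is an isometry for
each $\tau\in\mathbb R$ and $\|e^{-\tau D}\|\le1$ for each $\tau\ge0$. Then $D$ is hermitian with
$\sigma(D)\subset[0,\infty)$.
\end{lemma}

\begin{proof}
Hermiticity is the first hypothesis. The operator $e^{i\tau D}$ is an invertible isometry, so its
spectrum lies on the unit circle. If $\lambda\in\sigma(D)$, then
$e^{i\tau\lambda}\in\sigma(e^{i\tau D})$ has modulus $1$ for all $\tau\in\mathbb R$, so $\lambda$ is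
real. If $\lambda<0$, the integral $\int_0^\infty e^{\lambda\tau}e^{-\tau D}\,d\tau$ converges in
norm, because $\|e^{-\tau D}\|\le1$, and it equals $(D-\lambda)^{-1}$. Hence no $\lambda<0$ lies in
$\sigma(D)$.
\end{proof}

\begin{lemma}\label{lem:examples}
A complex Hilbert space with $\{xyz\}=\frac12(\langle x,y\rangle z+\langle z,y\rangle x)$ and a
C*-algebra with $\{xyz\}=\frac12(xy^*z+zy^*x)$ are JB*-triples in their given norms. In both cases
$\|e^{-\tau D(a)}\|\le1$ for all $a$ and all $\tau\ge0$.
\end{lemma}

\begin{proof}
For C*-algebras the first statement is contained in \cite{Kaup}; we give the short argument.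
Symmetry, linearity, conjugate-linearity and continuity are clear in both cases. We write
$D(a,b)x=\{abx\}$, so that the Jordan identity reads
\begin{equation}\label{eq:jordan2}
T\{xyz\}=\{(Tx)yz\}-\{x(Sy)z\}+\{xy(Tz)\},\qquad T=D(a,b),\ S=D(b,a).
\end{equation}

\emph{Hilbert space.} Here $T=\frac12(\langle a,b\rangle I+\langle\cdot,b\rangle a)$. Its adjoint is
$T^*=\frac12(\langle b,a\rangle I+\langle\cdot,a\rangle b)=S$. Hence the right-hand side of
\eqref{eq:jordan2} is
\[
\tfrac12\bigl(\langle Tx,y\rangle z+\langle z,y\rangle Tx
-\langle x,T^*y\rangle z-\langle z,T^*y\rangle x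
+\langle x,y\rangle Tz+\langle Tz,y\rangle x\bigr),
\]
and four terms cancel, leaving
$\frac12(\langle z,y\rangle Tx+\langle x,y\rangle Tz)=T\{xyz\}$. The C*-condition holds because
$\{xxx\}=\|x\|^2x$. The operator $D(a)=\frac12(\|a\|^2I+\langle\cdot,a\rangle a)$ is positive and
self-adjoint, so $e^{i\tau D(a)}$ is unitary and $e^{-\tau D(a)}$, $\tau\ge0$, is a contraction.
Lemma~\ref{lem:criterion} applies.

\emph{C*-algebra.} Put $u=\frac12ab^*$ and $v=\frac12b^*a$. Then $Tx=ux+xv$ and
$Sy=u^*y+yv^*$, so $(Sy)^*=y^*u+vy^*$, and
\begin{align*}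
(Tx)y^*z-x(Sy)^*z+xy^*(Tz)
&=(uxy^*z+xvy^*z)-(xy^*uz+xvy^*z)+(xy^*uz+xy^*zv)\\
&=u(xy^*z)+(xy^*z)v=T(xy^*z).
\end{align*}
Exchanging $x$ and $z$ and averaging gives \eqref{eq:jordan2}. Next,
$\|xx^*x\|^2=\|(xx^*x)^*(xx^*x)\|=\|(x^*x)^3\|=\|x\|^6$, which is the C*-condition. Finally
$D(a)x=\frac12(aa^*x+xa^*a)$, and left and right multiplications commute. Thus
$e^{\omega D(a)}x=e^{\omega aa^*/2}\,x\,e^{\omega a^*a/2}$ for $\omega\in\mathbb C$, with
exponentials in the unitization. For $\omega=i\tau$ both outer factors are unitary, and for
$\omega=-\tau\le0$ both have norm at most $1$, since $aa^*$ and $a^*a$ are positive. Again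
Lemma~\ref{lem:criterion} applies.
\end{proof}

The third fact is the rigidity that we used in Section~\ref{sec:idea}. Note that the map is only
assumed real-linear.

\begin{lemma}\label{lem:isometry}
Let $g\colon Z\to Z'$ be a real-linear topological isomorphism between JB*-triples that preserves
the triple products. Then $g$ is an isometry.
\end{lemma}

\begin{proof}
We may assume $Z\ne0$. Let $c=\sup\{\|gx\|:\|x\|=1\}\in(0,\infty)$. By the C*-condition in both
triples,
\[
\|gx\|^3=\|\{(gx)(gx)(gx)\}\|=\|g\{xxx\}\|\le c\,\|\{xxx\}\|=c\,\|x\|^3 .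
\]
Taking the supremum over $\|x\|=1$ gives $c^3\le c$, so $c\le1$. The same holds for $g^{-1}$.
\end{proof}

\section{The sequence spaces}\label{sec:spaces}

\subsection*{An almost disjoint family}
Let $N=\bigcup_k\{0,1\}^k$ be the countable set of finite binary strings, and let
$\Gamma=\{0,1\}^{\mathbb N}$. For $\gamma\in\Gamma$ let $A_\gamma\subset N$ be the set of finite
initial segments of $\gamma$. Each $A_\gamma$ is infinite, and $A_\gamma\cap A_\delta$ is finite
for $\gamma\ne\delta$, since two different sequences have only finitely many initial segments in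
common. The point is that $|\Gamma|=2^{\aleph_0}$ although $N$ is countable. A \emph{marking} is an
element $\varepsilon\in\{0,1\}^\Gamma$. For a function $x$ on $N$, $\lim_{A_\gamma}x$ denotes the
limit of $x(n)$ as $n\to\infty$ in $A_\gamma$, that is, as $n\in A_\gamma$ leaves every finite set.

\subsection*{Marked fibers}
To treat Theorems~\ref{thm:A} and \ref{thm:B} together we isolate what is needed from
$\mathbb C^2$ and its two vectors $e_0,e_1$.

\begin{definition}\label{def:fiber}
A \emph{marked fiber} $(V;f_0,f_1)$ is a nonzero finite-dimensional JB*-triple $V$, with norm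
$|\cdot|$, in which $e^{-\tau D(a)}$ is a contraction for all $a\in V$ and $\tau\ge0$, together
with two elements $f_0,f_1\in V$, such that
\begin{enumerate}
\item[(F1)] for each $a\in V\setminus\{0\}$ the elements $\{vav\}$, $v\in V$, span $V$ over
$\mathbb R$;
\item[(F2)] $\{f_if_if_i\}=f_i\ne0$ for $i=0,1$;
\item[(F3)] $|\{f_0f_1f_0\}|=|\{f_1f_0f_1\}|$. This number is denoted by $\kappa(V;f_0,f_1)$.
\end{enumerate}
\end{definition}

By (F2) and the C*-condition, $|f_i|^3=|f_i|$, so $|f_i|=1$. Condition (F1) will force
isomorphisms to act coordinatewise. The number $\kappa$ replaces the angle.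

\begin{lemma}\label{lem:fibers}
The following are marked fibers.
\begin{enumerate}
\item[(a)] $V_r=(\mathbb C^2,\langle\cdot,\cdot\rangle_r)$ with the Hilbert space triple product
and $(f_0,f_1)=(e_0,e_1)$, for $-1<r<1$; here $\kappa=|r|$.
\item[(b)] $M_2$ with the C*-algebra triple product and $(f_0,f_1)=(q^0,q^1(t))$, for
$0<t<\frac\pi2$, where $q^0=e_{11}$ and $q^1(t)$ is the orthogonal projection onto
$\mathbb C(\cos t,\sin t)$; here $\kappa=\cos^2t$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:examples} it remains to verify (F1)--(F3), and in (a) that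
$\langle\cdot,\cdot\rangle_r$ is an inner product. The latter follows from
$|v|_r^2=|v|^2+2r\operatorname{Re}(v_0\bar v_1)$, where $|v|$ is the Euclidean norm, and
$2|v_0\bar v_1|\le|v|^2$, which give
\begin{equation}\label{eq:equiv}
(1-|r|)\,|v|^2\le|v|_r^2\le(1+|r|)\,|v|^2 .
\end{equation}

(a) Let $a\ne0$. For $\alpha\in\mathbb C$ we have
$\{(\alpha v)a(\alpha v)\}_r=\alpha^2\langle v,a\rangle_r\,v$. If $\langle v,a\rangle_r\ne0$, these
elements fill $\mathbb Cv$, as $\alpha^2$ takes all complex values. Such $v$ form the complement of
a proper subspace, and hence span $\mathbb C^2$. This is (F1). Further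
$\{e_ie_ie_i\}_r=\langle e_i,e_i\rangle_re_i=e_i$, $\{e_0e_1e_0\}_r=re_0$ and
$\{e_1e_0e_1\}_r=re_1$.

(b) Let $a\ne0$. For $y=vw^*$ with column vectors $v,w\in\mathbb C^2$,
\[
\{(\alpha y)a(\alpha y)\}=\alpha^2ya^*y=\alpha^2(w^*a^*v)\,y .
\]
If $w^*a^*v\ne0$, these elements fill $\mathbb Cy$, so we must show that the matrices $vw^*$ with
$w^*a^*v\ne0$ span $M_2$. The pairs $(v,w)$ with $w^*a^*v\ne0$ are dense, because $a\ne0$. If a
linear functional $\operatorname{tr}(b\,\cdot)$ vanishes on all these matrices, then
$w^*bv=\operatorname{tr}(bvw^*)=0$ for a dense set of pairs $(v,w)$, hence for all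
pairs, and $b=0$. This is (F1). Since $q^0$ and $q^1(t)$ are nonzero projections, (F2) holds. With
$u=(\cos t,\sin t)$, regarded as a column, $q^1(t)=uu^*$ and $u^*e_{11}u=\cos^2t$. Hence
$q^0q^1(t)q^0=\cos^2t\;q^0$ and $q^1(t)q^0q^1(t)=\cos^2t\;q^1(t)$, which gives (F3).
\end{proof}

\subsection*{The spaces $E^\varepsilon$}
Let $(V;f_0,f_1)$ be a marked fiber and $\varepsilon$ a marking. Let $\ell^\infty(N,V)$ carry the
norm $\|x\|=\sup_n|x(n)|$, and let
\[
E^\varepsilon=E^\varepsilon(V;f_0,f_1)\subset\ell^\infty(N,V)
\]
be the closed complex linear span of $c_0(N,V)$ and the elements $1_{A_\gamma}f_{\varepsilon_\gamma}$,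
$\gamma\in\Gamma$. So the set $A_\gamma$ is marked by $f_{\varepsilon_\gamma}$. The next lemma says
that an element of $E^\varepsilon$ has limits in the marked lines, and that these limits determine
it modulo $c_0(N,V)$.

\begin{lemma}\label{lem:limits}
Let $x\in E^\varepsilon$.
\begin{enumerate}
\item[(a)] For each $\gamma\in\Gamma$, $\lim_{A_\gamma}x$ exists and lies in
$\mathbb Cf_{\varepsilon_\gamma}$.
\item[(b)] If $\lim_{A_\gamma}x=0$ for all $\gamma\in\Gamma$, then $x\in c_0(N,V)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x\in c_0(N,V)$ the limit is $0$. By almost disjointness, $1_{A_\delta}f_{\varepsilon_\delta}$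
has limit $0$ along $A_\gamma$ if $\delta\ne\gamma$, and limit $f_{\varepsilon_\gamma}$ if
$\delta=\gamma$. So (a) holds on the linear span, and it passes to uniform limits.

(b) Let $\eta>0$. Choose $h=k+\sum_{\gamma\in F}c_\gamma1_{A_\gamma}f_{\varepsilon_\gamma}$ with
$k\in c_0(N,V)$, $F\subset\Gamma$ finite and $\|x-h\|<\eta$. For $\gamma\in F$ we have
$\lim_{A_\gamma}h=c_\gamma f_{\varepsilon_\gamma}$ and $\lim_{A_\gamma}x=0$, so
$|c_\gamma|=|c_\gamma f_{\varepsilon_\gamma}|\le\eta$. Outside a finite subset of $N$ the sets
$A_\gamma$, $\gamma\in F$, are disjoint, so there at most one summand is nonzero and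
$|h(n)|\le|k(n)|+\eta$. Hence $|x(n)|\le|k(n)|+2\eta$ outside a finite set. As $\eta$ was arbitrary,
$x\in c_0(N,V)$.
\end{proof}

Why should pointwise products stay in $E^\varepsilon$? Different sets $A_\gamma$ do not interact
modulo $c_0(N,V)$, so only the products of a marking vector with itself matter.

\begin{lemma}\label{lem:closed}
Let $k\geq 1$, let $b\colon V^k\to V$ be complex-linear or conjugate-linear in each variable, and suppose
$b(f_i,\dots,f_i)\in\mathbb Cf_i$ for $i=0,1$. Then
$(x_1,\dots,x_k)\mapsto\bigl(b(x_1(n),\dots,x_k(n))\bigr)_{n\in N}$ is a continuous map from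
$(E^\varepsilon)^k$ into $E^\varepsilon$.
\end{lemma}

\begin{proof}
The map is continuous from $\ell^\infty(N,V)^k$ to $\ell^\infty(N,V)$, because $V$ is
finite-dimensional and hence $b$ is bounded. As $E^\varepsilon$ is a closed complex subspace, it
suffices to let each $x_j$ be in $c_0(N,V)$ or
one of the elements $1_{A_\gamma}f_{\varepsilon_\gamma}$. If some $x_j$ is in $c_0(N,V)$, then so is
the value. If all $x_j$ are of the second kind but not all with the same $\gamma$, then the value
is supported on the finite intersection of two sets $A_\gamma$. If all are equal to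
$1_{A_\gamma}f_{\varepsilon_\gamma}$, the value is
$1_{A_\gamma}b(f_{\varepsilon_\gamma},\dots,f_{\varepsilon_\gamma})
\in\mathbb C1_{A_\gamma}f_{\varepsilon_\gamma}$.
\end{proof}

\begin{proposition}\label{prop:JB}
With $\{xyz\}(n)=\{x(n)y(n)z(n)\}$ and the norm $\|x\|=\sup_n|x(n)|$, the space $E^\varepsilon$ is a
JB*-triple.
\end{proposition}

\begin{proof}
The product maps $(E^\varepsilon)^3$ continuously into $E^\varepsilon$ by (F2) and
Lemma~\ref{lem:closed}. The algebraic axioms hold pointwise, and the C*-condition
follows by taking the supremum over $n$ in $|\{xxx\}(n)|=|x(n)|^3$. For $a\in E^\varepsilon$ and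
$\omega\in\mathbb C$ the exponential series gives
$(e^{\omega D(a)}x)(n)=e^{\omega D(a(n))}x(n)$. For $\omega=i\tau$ the operators
$e^{\omega D(a(n))}$ are isometries of $V$, because $V$ is a JB*-triple, so $e^{i\tau D(a)}$ is an
isometry of $E^\varepsilon$. For $\omega=-\tau\le0$ they are contractions by
Definition~\ref{def:fiber}, hence so is $e^{-\tau D(a)}$. Lemma~\ref{lem:criterion} finishes the
proof.
\end{proof}

\section{Isomorphisms act coordinatewise}\label{sec:rigid}

We now prove the description of isomorphisms announced in Section~\ref{sec:idea}, for the spaces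
$E^\varepsilon$. (The proof uses only that the product is pointwise and that the space contains all
finitely supported functions, so it applies to the spaces $E^i$ of Section~\ref{sec:idea} as well.)
The coordinates must be recovered from the algebra alone, since the isomorphism is not assumed
continuous. They appear as minimal ideals. For $n\in N$ and $v\in V$ let $\delta_nv\in c_0(N,V)$ be
the function with
value $v$ at $n$ and $0$ elsewhere, and put $F_n=\{\delta_nv:v\in V\}\subset E^\varepsilon$. An
\emph{ideal} of a triple $E$ is a real subspace $J$ that contains $\{xyz\}$ whenever $x,y,z\in E$ and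
at least one of them is in $J$.

\begin{proposition}\label{prop:coord}
Let $(V;f_0,f_1)$ and $(W;h_0,h_1)$ be marked fibers, let $\varepsilon$ be a marking, and let
$\varphi\colon E^\varepsilon(V;f_0,f_1)\to E^\varepsilon(W;h_0,h_1)$ be a real-linear bijection,
continuous or not, that preserves the triple products. Then there are a permutation $\pi$ of $N$
and real-linear bijections $g_n\colon V\to W$, $n\in N$, which preserve the triple products and the
norms, such that
\begin{equation}\label{eq:coord}
\varphi(x)(\pi(n))=g_n(x(n))\qquad(x\in E^\varepsilon(V;f_0,f_1),\ n\in N).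
\end{equation}
\end{proposition}

\begin{proof}
Write $E=E^\varepsilon(V;f_0,f_1)$ and $E'=E^\varepsilon(W;h_0,h_1)$, and let
$F'_n=\delta_nW\subset E'$. Each $F_n$ is an ideal of $E$, because $\{xyz\}(m)=0$ as soon as one of
$x(m),y(m),z(m)$ is $0$.

\emph{Every nonzero ideal $J$ of $E$ contains some $F_n$.} Choose $x\in J$ and $n$ with
$x(n)\ne0$. For $v\in V$ the ideal $J$ contains
$\{(\delta_nv)\,x\,(\delta_nv)\}=\delta_n\{v\,x(n)\,v\}$. By (F1) these elements span
$\delta_nV=F_n$ over $\mathbb R$.

Consequently the $F_n$ are exactly the minimal nonzero ideals of $E$: a nonzero ideal inside $F_n$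
contains some $F_m$, and then $m=n$; conversely, a minimal nonzero ideal contains some $F_n$ and
equals it. In the same way the $F'_n$ are the minimal nonzero ideals of $E'$. Since $\varphi$ is a
real-linear bijection that preserves products, it maps minimal nonzero ideals to minimal nonzero
ideals, bijectively. So there are a permutation $\pi$ and real-linear bijections $g_n\colon V\to W$ with
$\varphi(\delta_nv)=\delta_{\pi(n)}g_n(v)$. Each $g_n$ preserves the triple products. As $V$ and
$W$ are finite-dimensional, $g_n$ is a topological isomorphism, and Lemma~\ref{lem:isometry} shows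
that it preserves the norms.

It remains to prove \eqref{eq:coord}, which does not follow by linearity from its validity on the
$F_n$, as these do not span $E$. Put $w=x-\delta_nx(n)$. Then $w(n)=0$, so
$\{(\delta_nv)w(\delta_nv)\}=0$ for all $v\in V$. Applying $\varphi$ and writing
$a=\varphi(w)(\pi(n))$, we get $\{v'av'\}=0$ for all $v'\in W$, since $g_n$ is onto. By (F1) for
$W$, $a=0$. Thus
$\varphi(x)(\pi(n))=\varphi(\delta_nx(n))(\pi(n))=g_n(x(n))$.
\end{proof}

We call the pair $(\pi,(g_n)_{n\in N})$ the \emph{data} of $\varphi$.

\section{Counting markings}\label{sec:count}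

In Section~\ref{sec:idea} the image of the constant sequence $e_i$ had a limit which was
automatically along the same index set. Now the image of $1_{A_\gamma}f_{\varepsilon_\gamma}$ lives
on $\pi(A_\gamma)$, which need not be almost equal to any $A_\delta$. The way out is
Lemma~\ref{lem:limits}(b): the image is not in $c_0(N,W)$, so it has a nonzero limit along some
$A_\delta$, and then $\pi(A_\gamma)$ contains almost all of that $A_\delta$.

\begin{proposition}\label{prop:count}
Let $(V;f_0,f_1)$ and $(W;h_0,h_1)$ be marked fibers with
\[
\kappa(V;f_0,f_1)<1\qquad\text{and}\qquad\kappa(V;f_0,f_1)\ne\kappa(W;h_0,h_1).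
\]
Then there are at most $2^{\aleph_0}$ markings $\varepsilon\in\{0,1\}^\Gamma$ for which a real-linear
bijection $E^\varepsilon(V;f_0,f_1)\to E^\varepsilon(W;h_0,h_1)$ preserving the triple products
exists.
\end{proposition}

\begin{proof}
For each marking $\varepsilon$ as in the statement choose such a bijection $\varphi_\varepsilon$ and
let $(\pi,(g_n))$ be its data. The permutations of the countable set $N$ number at most
$2^{\aleph_0}$, and so do the families $(g_n)_{n\in N}$ in the finite-dimensional real space of
real-linear maps $V\to W$, because $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. So it suffices to show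
that the data determine $\varepsilon$.

Suppose that $\varepsilon\ne\varepsilon'$ are two such markings and that $\varphi_\varepsilon$ and
$\varphi_{\varepsilon'}$ have the same data $(\pi,(g_n))$. Choose $\gamma$ with
$\varepsilon_\gamma\ne\varepsilon'_\gamma$, and put
\[
z=\varphi_\varepsilon(1_{A_\gamma}f_{\varepsilon_\gamma})\in E^\varepsilon(W;h_0,h_1),\qquad
z'=\varphi_{\varepsilon'}(1_{A_\gamma}f_{\varepsilon'_\gamma})\in E^{\varepsilon'}(W;h_0,h_1).
\]
By \eqref{eq:coord}, both functions vanish off $\pi(A_\gamma)$, and for $n\in A_\gamma$ we have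
$z(\pi(n))=g_n(f_{\varepsilon_\gamma})$ and $z'(\pi(n))=g_n(f_{\varepsilon'_\gamma})$. Since $g_n$
preserves norms and products, for every $m\in\pi(A_\gamma)$
\begin{equation}\label{eq:zz}
|z(m)|=|z'(m)|=1,\qquad
|\{z(m)\,z'(m)\,z(m)\}|=|\{f_{\varepsilon_\gamma}f_{\varepsilon'_\gamma}f_{\varepsilon_\gamma}\}|
=\kappa(V;f_0,f_1).
\end{equation}

As $\pi(A_\gamma)$ is infinite, $z\notin c_0(N,W)$. By Lemma~\ref{lem:limits} for
$E^\varepsilon(W;h_0,h_1)$ there is $\delta\in\Gamma$ with $\lim_{A_\delta}z=c\,h_{\varepsilon_\delta}$
and $c\ne0$. The function $|z|$ takes only the values $0$ and $1$. Hence $|c|=1$, and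
$m\in\pi(A_\gamma)$ for all but finitely many $m\in A_\delta$. By Lemma~\ref{lem:limits}(a) for
$E^{\varepsilon'}(W;h_0,h_1)$ we have $\lim_{A_\delta}z'=c'h_{\varepsilon'_\delta}$ for some
$c'\in\mathbb C$, and \eqref{eq:zz} gives $|c'|=1$. Letting $m\to\infty$ in $A_\delta$ in the second
part of \eqref{eq:zz}, we obtain
\[
\kappa(V;f_0,f_1)=\bigl|\{(c\,h_{\varepsilon_\delta})(c'h_{\varepsilon'_\delta})(c\,h_{\varepsilon_\delta})\}\bigr|
=|\{h_{\varepsilon_\delta}h_{\varepsilon'_\delta}h_{\varepsilon_\delta}\}| .
\]
The right-hand side is $\kappa(W;h_0,h_1)$ if $\varepsilon_\delta\ne\varepsilon'_\delta$, and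
$|h_{\varepsilon_\delta}|=1$ if $\varepsilon_\delta=\varepsilon'_\delta$. Both contradict the
hypotheses.
\end{proof}

\begin{corollary}\label{cor:generic}
Consider a family of at most $2^{\aleph_0}$ pairs of marked fibers, each satisfying the hypotheses
of Proposition~\ref{prop:count}. Then all but at most $2^{\aleph_0}$ of the $2^{2^{\aleph_0}}$
markings $\varepsilon$ have the following property: for every pair $(V;f_0,f_1)$, $(W;h_0,h_1)$ of
the family, no real-linear bijection
$E^\varepsilon(V;f_0,f_1)\to E^\varepsilon(W;h_0,h_1)$, continuous or not, preserves the triple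
products. In particular, there is such an $\varepsilon$.
\end{corollary}

\begin{proof}
The excluded markings form a union of at most $2^{\aleph_0}$ sets of cardinality at most
$2^{\aleph_0}$, and $|\{0,1\}^\Gamma|=2^{2^{\aleph_0}}>2^{\aleph_0}$.
\end{proof}

The argument takes place in ZFC. It does not name a specific $\varepsilon$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Consider the marked fibers $(V_r;e_0,e_1)$ of Lemma~\ref{lem:fibers}(a). By \eqref{eq:equiv} the
norms $|\cdot|_r$ on $\mathbb C^2$ are equivalent to the Euclidean norm. So for a fixed marking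
$\varepsilon$ the spaces $E^\varepsilon(V_r;e_0,e_1)$, $-1<r<1$, coincide as topological vector
spaces; we write $E^\varepsilon$ for them, with the norm for $r=0$. By Proposition~\ref{prop:JB} the
pointwise product
\[
\{xyz\}_r(n)=\tfrac12\bigl(\langle x(n),y(n)\rangle_r\,z(n)+\langle z(n),y(n)\rangle_r\,x(n)\bigr)
\]
makes $E^\varepsilon$ a JB*-triple in the equivalent norm $\sup_n|x(n)|_r$.

\emph{Affine dependence.} By \eqref{eq:inner},
$\langle v,w\rangle_r=\langle v,w\rangle_0+r\beta(v,w)$ with
$\beta(v,w)=v_0\bar w_1+v_1\bar w_0$. So $\{xyz\}_r=P(x,y,z)+rB(x,y,z)$, where $P$ is the product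
for $r=0$ and
\[
B(x,y,z)(n)=\tfrac12\bigl(\beta(x(n),y(n))\,z(n)+\beta(z(n),y(n))\,x(n)\bigr).
\]
Both are real-trilinear, and Lemma~\ref{lem:closed} shows that they are continuous maps from
$(E^\varepsilon)^3$ to $E^\varepsilon$: with $e_i$ in all three places the fiber map of $P$ gives
$e_i$, and that of $B$ gives $\beta(e_i,e_i)e_i=0$.

\emph{\textup{(i)} implies \textup{(ii)}.} There are $2^{\aleph_0}$ pairs $(r,s)$ with $|r|\ne|s|$,
and for each of them $\kappa(V_r;e_0,e_1)=|r|<1$ differs from $\kappa(V_s;e_0,e_1)=|s|$. By
Corollary~\ref{cor:generic} we can fix $\varepsilon$ such that (i) fails for all these pairs. Put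
$E=E^\varepsilon$.

\emph{\textup{(ii)} implies \textup{(i)}.} If $s=r$, take the identity. If $s=-r$, let
$u(v_0,v_1)=(v_0,-v_1)$. Then $\langle uv,uw\rangle_{-r}=\langle v,w\rangle_r$ and $u(e_i)=\pm e_i$.
By Lemma~\ref{lem:closed} with $k=1$, $x\mapsto(u(x(n)))_n$ is a continuous map of $E$ into itself.
It is complex-linear and its own inverse, hence a topological isomorphism of $E$, and it
carries $\{\cdot\cdot\cdot\}_r$ to $\{\cdot\cdot\cdot\}_{-r}$. This completes the proof.
\hfill$\square$

\begin{remark}\label{rem:countable}
A constant marking, or a countable family of sets in place of all $A_\gamma$, would not do in this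
construction. Fix $r,s\in(-1,1)$ and let $u^0,u^1$ be the isometries of Section~\ref{sec:idea}. If
$\varepsilon$ is constant, say $\varepsilon\equiv i$, apply $u^i$ in every coordinate; this is an
isomorphism between the products with parameters $r$ and $s$.
If only countably many sets $A_{\gamma_1},A_{\gamma_2},\dots$ are used, put
$B_k=A_{\gamma_k}\setminus\bigcup_{j<k}A_{\gamma_j}$. The sets $B_k$ are disjoint, and
$A_{\gamma_k}\setminus B_k$ is finite, so replacing $A_{\gamma_k}$ by $B_k$ does not change the
space. Now apply $u^{i}$ with $i=\varepsilon_{\gamma_k}$ in the coordinates $n\in B_k$, and $u^0$ in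
the remaining coordinates. This maps $c_0(N,\mathbb C^2)$ onto itself, fixes each
$1_{B_k}e_{\varepsilon_{\gamma_k}}$, and is again an isomorphism between the products with
parameters $r$ and $s$.

The space $E$ is not separable, since the uncountably many elements
$1_{A_\gamma}e_{\varepsilon_\gamma}$ have mutual distances at least $1$. Counterexamples modeled on
separable spaces are not addressed here.
\end{remark}

\section{C*-algebras: proof of Theorem~\ref{thm:B}}\label{sec:B}

For $t\in(0,\frac\pi2)$ and a marking $\varepsilon$ let
$A_t=A_t^\varepsilon=E^\varepsilon(M_2;q^0,q^1(t))$, with the marked fiber of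
Lemma~\ref{lem:fibers}(b), and write $q_\gamma(t)=q^{\varepsilon_\gamma}(t)$, where $q^0(t)=q^0$.
Here the fiber is fixed and the marking vector $q^1(t)$ moves. The marking $\varepsilon$ is
arbitrary until it is fixed in the step on non-isomorphism.

\emph{$A_t$ is a C*-algebra.} Apply Lemma~\ref{lem:closed} to the multiplication and the involution
of $M_2$. Since $q^0$ and $q^1(t)$ are projections, $A_t$ is a C*-subalgebra of
$\ell^\infty(N,M_2)$. Its triple product as a C*-algebra is the pointwise triple product of
$E^\varepsilon(M_2;q^0,q^1(t))$.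

\emph{$A_t$ is an extension of $c_0(\Gamma)$ by $c_0(N,M_2)$.} By Lemma~\ref{lem:limits}(a) we can
define $\Lambda(x)=(\lambda_\gamma(x))_{\gamma\in\Gamma}$ by
$\lim_{A_\gamma}x=\lambda_\gamma(x)q_\gamma(t)$. As each $q_\gamma(t)$ is a projection, $\Lambda$ is
a *-homomorphism into $\ell^\infty(\Gamma)$. It maps $c_0(N,M_2)$ to $0$ and
$1_{A_\gamma}q_\gamma(t)$ to the unit vector at $\gamma$, so its range, which is closed, lies in
$c_0(\Gamma)$ and is dense there. Its kernel is $c_0(N,M_2)$ by Lemma~\ref{lem:limits}(b). Hence
$A_t/c_0(N,M_2)\cong c_0(\Gamma)$.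

\emph{One Banach space for all $t$.} We have
$q^1(t)=\cos^2t\,e_{11}+\sin^2t\,e_{22}+\cos t\sin t\,(e_{12}+e_{21})$. Let $L_t$ be the
complex-linear map on $M_2$ that fixes $e_{11}$, $e_{22}$ and $i(e_{12}-e_{21})$ and satisfies
\[
L_t(e_{12}+e_{21})=\cos2t\,(e_{11}-e_{22})+\sin2t\,(e_{12}+e_{21}).
\]
Since $2q^1(\frac\pi4)=e_{11}+e_{22}+e_{12}+e_{21}$ and
$2q^1(t)=e_{11}+e_{22}+\cos2t\,(e_{11}-e_{22})+\sin2t\,(e_{12}+e_{21})$, we have
$L_t(q^1(\frac\pi4))=q^1(t)$, and $L_t(q^0)=q^0$. The four matrices on which $L_t$ was prescribed
are self-adjoint with self-adjoint images, so $L_t$ preserves the involution. As $\sin2t\ne0$,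
$L_t$ is invertible, with
\[
L_t^{-1}(e_{12}+e_{21})=\frac{1}{\sin2t}\bigl(e_{12}+e_{21}-\cos2t\,(e_{11}-e_{22})\bigr),
\]
and both $L_t$ and $L_t^{-1}$ are real-analytic in $t$. Let $W_t$ be the pointwise action of $L_t$ on
$\ell^\infty(N,M_2)$. It is a topological isomorphism that maps $c_0(N,M_2)$ onto itself and
$1_{A_\gamma}q_\gamma(\frac\pi4)$ to $1_{A_\gamma}q_\gamma(t)$. Hence it maps $A:=A_{\pi/4}$ onto
$A_t$. Put
\[
m_t(x,y)=W_t^{-1}\bigl((W_tx)(W_ty)\bigr),\qquad \|x\|_t=\|W_tx\|\qquad(x,y\in A),
\]
and let $A$ carry its pointwise involution. As $W_t$ preserves the involution, $(A,m_t)$ is a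
C*-algebra in the equivalent norm $\|\cdot\|_t$, isomorphic to $A_t$ by means of $W_t$. The
operators $W_t$ and $W_t^{-1}$ depend on $L_t$ and $L_t^{-1}$ linearly and continuously in operator
norm, so $t\mapsto m_t$ is real-analytic with values in the bounded bilinear maps on $A$.

\emph{Non-isomorphism.} There are $2^{\aleph_0}$ pairs $(t,s)$ with $t\ne s$ in $(0,\frac\pi2)$.
For each of them $\kappa(M_2;q^0,q^1(t))=\cos^2t<1$ differs from
$\kappa(M_2;q^0,q^1(s))=\cos^2s$. By Corollary~\ref{cor:generic} we can fix $\varepsilon$ such that
for all these pairs no real-linear bijection $A_t\to A_s$ preserves the triple products. By means of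
$W_t$ and $W_s$, the same holds for $(A,m_t)$ and $(A,m_s)$. This is
the asserted non-isomorphism; a *-isomorphism of C*-algebras would preserve the triple products.

\emph{The Jordan manifold.} By Lemma~\ref{lem:examples} each member $\{\cdot\cdot\cdot\}_p$ is a
JB*-triple product. With $m=m_{\theta(p)}$ it is given by
$\frac12\bigl(m(m(x,y^*),z)+m(m(z,y^*),x)\bigr)$, which is smooth in $(p,x,y,z)$, because
$t\mapsto m_t$ and $\theta$ are smooth. If $\theta(p)=\theta(q)$, the members at $p$ and $q$ are
equal; otherwise they are not isomorphic by the previous step. \hfill$\square$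

\section{What survives: proof of Theorem~\ref{thm:C}}\label{sec:C}

(a) Apply Lemma~\ref{lem:isometry} to the identity map between two JB*-triples with the same
product, possibly with different complex structures. Both norms induce the given topology, so the
identity is a topological isomorphism, and the norms agree.

(b) Work in a chart around $p$ and identify the tangent spaces with the model space $E$; we may
assume $E\ne0$. The map
$f(q,x,y,z)=\{xyz\}_q$ is smooth and trilinear in $(x,y,z)$, so the trilinear map
$\{\cdot\cdot\cdot\}_q$ is the mixed partial derivative $D_xD_yD_zf(q,0,0,0)$. Therefore it depends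
continuously on $q$ in operator norm; this is the only use of smoothness. Consequently
\[
\eta=\eta(p,q):=\sup\bigl\{\|\{xyz\}_q-\{xyz\}_p\|_p:\ \|x\|_p,\|y\|_p,\|z\|_p\le1\bigr\}
\longrightarrow0\qquad(q\to p).
\]
Let $q$ be so near to $p$ that $\eta<1$. Let $c$ and $d$ be the supremum and the infimum of
$\|x\|_q$ over $\|x\|_p=1$. The two norms are equivalent, so $0<d\le c<\infty$. For $\|x\|_p=1$ we
have $\|\{xxx\}_p\|_p=1$, so $\|\{xxx\}_q\|_p$ lies between $1-\eta$ and $1+\eta$, and the
C*-condition at $q$ gives
\[
\|x\|_q^3=\|\{xxx\}_q\|_q\le c\,(1+\eta),\qquad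
\|x\|_q^3=\|\{xxx\}_q\|_q\ge d\,(1-\eta).
\]
Passing to the supremum and the infimum over $x$ we get $c^3\le c(1+\eta)$ and $d^3\ge d(1-\eta)$,
that is, $c^2\le1+\eta$ and $d^2\ge1-\eta$.

(c) We use Cambern's theorem \cite{Cambern}: if $\Omega,\Omega'$ are locally compact Hausdorff
spaces and $T\colon C_0(\Omega)\to C_0(\Omega')$ is a complex-linear isomorphism with
$\|T\|\,\|T^{-1}\|<2$, then $\Omega$ and $\Omega'$ are homeomorphic.

By Lemma~\ref{lem:isometry}, the assumed triple isomorphism of $T_p\mathcal M$ onto
$C_0(\Omega_p)$ is an isometry for $\|\cdot\|_p$ and the supremum norm. So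
$(T_p\mathcal M,J_p,\|\cdot\|_p)$ is isometric to $C_0(\Omega_p)$, complex-linearly. Fix $p$ and work
in a chart as in (b). The identity of $E$ is almost isometric from $\|\cdot\|_p$ to $\|\cdot\|_q$,
but it need not be complex-linear from $J_p$ to $J_q$. We correct it and put
\[
T=\tfrac12(1-J_qJ_p).
\]
Then $J_qT=\frac12(J_q+J_p)=TJ_p$, so $T\colon(E,J_p)\to(E,J_q)$ is complex-linear. Moreover
$T-\mathrm{id}=-\frac12(1+J_qJ_p)=-\frac12(J_q-J_p)J_p\to0$ in operator norm as $q\to p$. Thus $T$
is invertible for $q$ near $p$. Write $\|\cdot\|_{p\to q}$ for the norm of an operator from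
$(E,\|\cdot\|_p)$ to $(E,\|\cdot\|_q)$. Then $\|T\|_{p\to p}$ and $\|T^{-1}\|_{p\to p}$ tend to $1$,
and (b) gives
\[
\|T\|_{p\to q}\,\|T^{-1}\|_{q\to p}\le\Bigl(\frac{1+\eta}{1-\eta}\Bigr)^{1/2}
\|T\|_{p\to p}\,\|T^{-1}\|_{p\to p}\longrightarrow1\qquad(q\to p).
\]
For $q$ near $p$
the left-hand side is less than $2$, and Cambern's theorem gives a homeomorphism
$\Omega_p\cong\Omega_q$. Hence $C_0(\Omega_p)$ and $C_0(\Omega_q)$ are isomorphic C*-algebras, and
the members at $p$ and $q$ are isomorphic. So each isomorphism class of members corresponds to an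
open set of points, and since $\mathcal M$ is connected there is only one class. \hfill$\square$

\begin{remark}
In the example of Theorem~\ref{thm:A} the complex structure does not depend on $r$, and by
Theorem~\ref{thm:C}(b), applied to Corollary~\ref{cor:A}, the identity map of $E$ between the norms
for $r$ and $s$ satisfies $\|\mathrm{id}\|\,\|\mathrm{id}^{-1}\|\to1$ as $s\to r$. So these
JB*-triples are arbitrarily close to each other in the Banach--Mazur sense, and yet not isomorphic
when $|r|\ne|s|$. In (c), Cambern's theorem is what turns closeness into isomorphism.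
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cambern}
Cambern, Proc. Amer. Math. Soc. 18 (1967).

\bibitem{JM}
\emph{Jordan Manifolds},
\texttt{http://www.math.u-szeged.hu/\~{}stacho/IASI/stacho.pdf}.

\bibitem{Kaup}
Kaup, Math. Z. 183 (1983).

\end{thebibliography}
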